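\title{The least unsound ordinal without the axiom of choice}

\begin{abstract}
An ordinal $\eta$ is unsound if there are sets $A_n\subseteq\eta$ ($n\in\omega$) whose unions $\bigcup_{n\in a}A_n$, $a\subseteq\omega$, have uncountably many order types. We prove in $ZF$ that $\omega_1^{\omega_1}$ is unsound. Since $\omega_1^{\omega_1}<\omega_2$, this answers positively the question whether $ZF+DC$ proves that, if there is an unsound ordinal, then there is one below $\omega_2$. Assuming only that $\omega_1$ is regular, we determine the least unsound ordinal: it is $\omega_1^{\omega+2}$ if $\omega_1$ injects into $2^\omega$, and $\omega_1^{\omega_1}$ if it does not.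
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Sums, products and powers of ordinals are always the ordinal operations, and $\operatorname{ot}(S)$ is the order type of a well-ordered set $S$. Let $A=\langle A_n\mid n\in\omega\rangle$ be a sequence of sets of ordinals. For $a\subseteq\omega$ put
\[
\tau_A(a)=\operatorname{ot}\Big(\bigcup_{n\in a}A_n\Big).
\]
The set $\operatorname{sp}(A)=\{\tau_A(a)\mid a\subseteq\omega\}$ is the \emph{spektron} of $A$. If all $A_n$ are subsets of an ordinal $\eta$, we call $A$ an \emph{$\eta$-sequence}. The ordinal $\eta$ is \emph{sound} if every $\eta$-sequence has countable spektron, and \emph{unsound} otherwise.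

Countably many sets can have uncountably many different unions; soundness asks whether the order type alone can tell uncountably many of them apart. An $\eta'$-sequence with $\eta'\le\eta$ is an $\eta$-sequence, so every ordinal above an unsound ordinal is unsound, and to know the least unsound ordinal is to know all of them. Countable ordinals are sound, because the spektron of an $\eta$-sequence is a subset of $\eta+1$. If $\omega_1$ is regular, it is sound as well. Indeed, given an $\omega_1$-sequence $A$, let $\gamma<\omega_1$ be a strict upper bound of all those $A_n$ that are countable; then $\tau_A(a)=\omega_1$ if $A_n$ is uncountable for some $n\in a$, and $\tau_A(a)\le\gamma$ otherwise. Two results about larger ordinals are known.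
\begin{itemize}
\item[(i)] If $\omega_1$ is regular and $\aleph_1=2^{\aleph_0}$, then the least unsound ordinal is $\omega_1^{\omega+2}$.
\item[(ii)] Under the axiom of determinacy $AD$ there is an unsound ordinal less than $\omega_2$.
\end{itemize}
The following question is Problem~6.1 of \cite{MP}, where it is listed as open. Here $DC$ is the principle of dependent choices, recalled in Section~\ref{sec:prelim}.

\medskip
\noindent\textbf{Problem.} \emph{Is it provable in $ZF+DC$ that, if there is an unsound ordinal, then there is one less than $\omega_2$?}
\medskip

The hypotheses of (i) and (ii) contradict each other, since $AD$ implies that $\omega_1$ does not inject into $2^\omega$, and yet both give an unsound ordinal below $\omega_2$. This suggests a positive answer. A hint for the proof comes from what unsoundness demands. A spektron is a set of ordinals and an image of $\mathcal P(\omega)$, so an uncountable spektron yields a map of $\mathcal P(\omega)$ onto $\omega_1$. Such a map exists in $ZF$: read a subset of $\omega$ as a set of finite sequences of natural numbers and, if it is a well-founded tree, take its rank. The question is whether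 a map of this kind can be computed by order types inside a set of size $\aleph_1$. It can.

\begin{theorem}[$ZF$]\label{thm:zf}
The ordinal $\omega_1^{\omega_1}$ is unsound, and $\omega_1^{\omega_1}<\omega_2$.
\end{theorem}

So $ZF$ proves outright that there is an unsound ordinal below $\omega_2$, and the Problem has the answer yes. The second theorem locates the least unsound ordinal.

\begin{theorem}[$ZF$ $+$ ``$\omega_1$ is regular''; in particular $ZF+DC$]\label{thm:least}
The least unsound ordinal is
\begin{itemize}
\item $\omega_1^{\omega+2}$, if there is an injection $\omega_1\to2^\omega$;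
\item $\omega_1^{\omega_1}$, if there is no such injection.
\end{itemize}
\end{theorem}

The first case contains (i), and it is the case that holds in $ZFC$. The second case holds under $AD$, which implies that $\omega_1$ is regular and does not inject into $2^\omega$; so under $AD$ the least unsound ordinal is exactly $\omega_1^{\omega_1}$. It also holds in Solovay's model, a model of $ZF+DC$ obtained relative to an inaccessible cardinal. Thus both cases are consistent with $ZF+DC$, and the bound $\omega_1^{\omega_1}$ of Theorem~\ref{thm:zf} is optimal for a proof in $ZF+DC$, if an inaccessible cardinal is consistent.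

Theorem~\ref{thm:zf} is proved in Section~\ref{sec:trees}. Section~\ref{sec:sums} reduces the soundness of a power $\omega_1^{\delta+1}$ to a uniformity condition. Sections~\ref{sec:below}, \ref{sec:inj} and \ref{sec:noinj} show that this condition holds for $\delta\le\omega$, that it fails for $\delta=\omega+1$ when $\omega_1$ injects into $2^\omega$, and that it holds for all countable $\delta$ when $\omega_1$ does not.

\section{Ordinal sums and labeled well-orders}\label{sec:prelim}

Everything in this section and the next is done in $ZF$.

\subsection*{Countable sets}
A set is \emph{countable} if it injects into $\omega$. Images of countable sets, products and unions of two countable sets, and the set of finite sequences from a countable set are countable. We never use that an arbitrary countable union of countable sets is countable; Lemma~\ref{lem:R} will take its place. A bounded subset of $\omega_1$ is countable, and an uncountable subset of $\omega_1$, such as an interval $[\mu,\omega_1)$ with $\mu<\omega_1$, has order type $\omega_1$.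

The ordinal $\omega_1$ is \emph{regular} if every countable subset of $\omega_1$ is bounded. The principle $DC$ says: if $R$ is a relation on a nonempty set $X$ and every $x\in X$ has some $y\in X$ with $x\mathrel{R}y$, then there is a sequence $\langle x_n\mid n\in\omega\rangle$ with $x_n\mathrel{R}x_{n+1}$ for all $n$. Applied to finite choice sequences under one-step extension, $DC$ gives a choice function for every sequence of nonempty sets. Hence $DC$ implies that $\omega_1$ is regular: if $\omega_1=\sup_n\alpha_n$ with all $\alpha_n$ countable, a choice of injections $\alpha_n\to\omega$ would inject $\omega_1$ into $\omega\times\omega$.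

\subsection*{Ordinal arithmetic}
For a well-ordered set $P$ and ordinals $x_i$ ($i\in P$), the sum $\sum_{i\in P}x_i$ is the order type of $\{(i,y)\mid i\in P,\ y<x_i\}$ in the lexicographic order; it is the type of consecutive copies of the $x_i$. The product $x\cdot c$ is $\sum_{i<c}x$. The product is associative and $x(\beta+\gamma)=x\beta+x\gamma$. Powers are defined by $b^0=1$, $b^{\beta+1}=b^\beta\cdot b$ and $b^\lambda=\sup_{\beta<\lambda}b^\beta$ for limit $\lambda$. We use the following facts.
\begin{itemize}
\item[(S1)] \emph{Monotonicity.} If $S\subseteq S'$ then $\operatorname{ot}(S)\le\operatorname{ot}(S')$. Hence a sum does not decrease if its terms are increased or its index set is enlarged.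
\item[(S2)] \emph{Grouping and continuity.} If $P$ is split into consecutive intervals, the sum over $P$ is the sum of the sums over the intervals. If $P$ has no largest element, the sum over $P$ is the supremum of the sums over proper initial segments of $P$.
\item[(S3)] \emph{Powers.} For $b\ge2$ the function $\beta\mapsto b^\beta$ is strictly increasing and continuous. So $\sup_{\beta\in Q}b^\beta=b^{\sup Q}$ for every nonempty set $Q$ of ordinals, and for every $x>0$ there is a largest $\beta$ with $b^\beta\le x$.
\item[(S4)] \emph{Absorption by $\omega_1$.} If $1\le\alpha<\omega_1$, then $\alpha\cdot\omega_1=\omega_1$ and $\alpha+\omega_1=\omega_1$, because $\alpha\beta$ and $\alpha+\beta$ are countable for $\beta<\omega_1$.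
\item[(S5)] \emph{Indecomposability.} If $x,y<\omega^\epsilon$, then $x+y<\omega^\epsilon$.
\item[(S6)] If $\delta_0<\delta_1<\cdots$ is an $\omega$-sequence with supremum $\delta$, then $\sum_{k<\omega}\omega_1^{\delta_k}=\omega_1^\delta$. The sum is at least $\sup_k\omega_1^{\delta_k}=\omega_1^\delta$, and the sum of the first $m$ terms is at most $\omega_1^{\delta_m}\cdot m<\omega_1^{\delta_m+1}\le\omega_1^\delta$.
\end{itemize}

\subsection*{Sequences, blocks and labels}
The spektron does not change if $\omega$ is replaced by another countably infinite index set $L$, or $\eta$ by another well-ordered set $W$ of type $\eta$, and we use both freedoms. The isomorphism between $W$ and $\eta$ is unique, so no choice is involved even when many such replacements are made at once. If $W$ is the ordered sum of consecutive \emph{blocks} $I_i$ ($i\in P$) and $A$ is a sequence of subsets of $W$, write $A{\restriction}I_i=\langle A_n\cap I_i\mid n\in\omega\rangle$. Then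
\begin{equation}\label{eq:blocks}
\tau_A(a)=\sum_{i\in P}\tau_{A\restriction I_i}(a).
\end{equation}
The unsound examples below are \emph{labeled well-orders}: every point of $W$ carries a label $s\in L$, and $A_s$ is the set of points with label $s$. Then $\tau_A(a)$ is the type of the set of points with label in $a$.

\section{Order types that compute ranks of trees}\label{sec:trees}

\subsection*{Supremum, then plus one}
The construction rests on one computation: repeating a countable sum of powers of $\omega_1$ for $\omega_1$ times erases everything except the supremum of the exponents, and adds one to it.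

\begin{lemma}\label{lem:supplus}
Let $P$ be a nonempty countable well-ordered set, let $j_i$ ($i\in P$) be ordinals and $j=\sup_{i\in P}j_i$. Then $\big(\sum_{i\in P}\omega_1^{j_i}\big)\cdot\omega_1=\omega_1^{j+1}$.
\end{lemma}

\begin{proof}
Let $y$ be the sum and $c=\operatorname{ot}(P)$, so $1\le c<\omega_1$. By (S1) and (S3), $\omega_1^j\le y\le\omega_1^j\cdot c$. Hence $\omega_1^{j+1}\le y\cdot\omega_1\le\omega_1^j\cdot(c\cdot\omega_1)=\omega_1^{j+1}$ by (S1) and (S4).
\end{proof}

\begin{example}\label{ex:W}
Let $W$ consist of $\omega_1$ consecutive copies of the sum $\sum_{n<\omega}\omega_1^n$, and in each copy give the label $n$ to all points of the $n$-th piece, which has type $\omega_1^n$. For $N\subseteq\omega$ the points with label in $N$ have type $\big(\sum_{n\in N}\omega_1^n\big)\cdot\omega_1$, and by Lemma~\ref{lem:supplus} this is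
\[
0\ \text{ if } N=\emptyset,\qquad \omega_1^{\max N+1}\ \text{ if $N$ is finite and nonempty},\qquad \omega_1^{\omega+1}\ \text{ if $N$ is infinite.}
\]
In particular $W$ has type $\omega_1^{\omega+1}$. The spektron is countable, but the order type has computed something about $N$, namely $\sup N+1$; it decides whether $N$ is infinite.
\end{example}

Suprema and the addition of one are also the two operations that define the rank of a tree. Let $S=\omega^{<\omega}$ be the countable set of finite sequences of natural numbers; $t^\frown n$ is $t$ followed by $n$. A \emph{tree} is a subset $T\subseteq S$ closed under initial segments, and the \emph{children} of $t\in T$ are the elements $t^\frown n$ of $T$. The tree is \emph{well-founded} if every nonempty $T'\subseteq T$ has an element without a proper extension in $T'$. Then recursion defines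
\[
\operatorname{rk}(t)=\sup\{\operatorname{rk}(t^\frown n)+1\mid t^\frown n\in T\}\qquad(t\in T).
\]
So $\operatorname{rk}(t)=0$ exactly if $t$ has no children, children of $t$ have smaller rank than $t$, and for every $\zeta<\operatorname{rk}(t)$ some child of $t$ has rank at least $\zeta$. The \emph{rank} of a nonempty well-founded tree is $\operatorname{rk}(\emptyset)$, which is the largest value of $\operatorname{rk}$.

\begin{lemma}\label{lem:ranks}
The ranks of nonempty well-founded trees are exactly the countable ordinals.
\end{lemma}

\begin{proof}
Let $T$ have rank $\rho$ and let $\zeta\le\rho$. Among the nodes of rank at least $\zeta$ take one of least rank. If its rank exceeded $\zeta$, it would have a child of smaller rank that is still at least $\zeta$. So its rank is $\zeta$. Thus $\operatorname{rk}$ maps the countable set $T$ onto $\rho+1$, and $\rho<\omega_1$.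

Conversely let $\rho<\omega_1$ and fix an injection $f\colon\rho\to\omega$. Let $T$ consist of all $t=\langle f(\alpha_0),\dots,f(\alpha_{k-1})\rangle$ with $\rho>\alpha_0>\dots>\alpha_{k-1}$, and put $r(t)=\alpha_{k-1}$ if $k>0$ and $r(\emptyset)=\rho$; this is well defined as $f$ is injective. The children of $t$ are the $t^\frown f(\beta)$ with $\beta<r(t)$, and $r(t^\frown f(\beta))=\beta$. Since $r$ decreases strictly under proper extension, $T$ is well-founded, and by induction $\operatorname{rk}(t)=\sup\{\beta+1\mid\beta<r(t)\}=r(t)$. So $T$ has rank $\rho$.
\end{proof}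

\subsection*{The labeled well-order $Z$}
We take $S$ as the set of labels, so that a tree is a set of labels, and we want one labeled well-order $Z$ in which the type of the points with label in $T$ determines the rank of $T$. Lemma~\ref{lem:supplus} suggests attaching to each $t\in S$ a set $X_t$ made of $\omega_1$ copies of $\sum_nX_{t^\frown n}$. This is not a definition, because the recursion would run along $S$, which is not well-founded; and it cannot run along $T$, because $Z$ must be fixed before $T$ is given. We therefore add a counter $\xi<\omega_1$ that decreases at every step. The set $X_{t,\xi}$ will measure the rank of $t$ up to the value $\xi$.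

By recursion on $\xi<\omega_1$ define, for all $t\in S$ at once, well-ordered sets $X_{t,\xi}$ with labels in $S$.
\begin{itemize}
\item $X_{t,0}$ is a single point with label $t$.
\item For $\xi>0$, let $Y_{t,\xi}$ be the ordered sum of the sets $X_{t^\frown n,\eta}$ over $(\eta,n)\in\xi\times\omega$ in the lexicographic order, and let $X_{t,\xi}$ consist of $\omega_1$ consecutive copies of $Y_{t,\xi}$. Labels are inherited.
\end{itemize}
Let $Z$ be the ordered sum of the sets $X_{\emptyset,\xi}$, $\xi<\omega_1$. The definition is explicit and uses no choice. By induction on $\xi$, all labels in $X_{t,\xi}$ extend $t$.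

Fix a tree $T$ and let $g_{t,\xi}$ be the type of the set of points of $X_{t,\xi}$ with label in $T$. If $t\notin T$, no extension of $t$ is in $T$, so $g_{t,\xi}=0$. If $t\in T$, then $g_{t,0}=1$. For $\xi>0$, formula \eqref{eq:blocks} gives
\begin{equation}\label{eq:g}
g_{t,\xi}=\Big(\sum_{(\eta,n)\in\xi\times\omega}g_{t^\frown n,\eta}\Big)\cdot\omega_1 .
\end{equation}
Consider the first two steps for $t\in T$. The set $Y_{t,1}$ is an $\omega$-sequence of points with labels $t^\frown0,t^\frown1,\dots$, so $g_{t,1}$ is $\omega_1$ if $t$ has a child in $T$ and $0$ if not. The set $Y_{t,2}$ is the same $\omega$-sequence followed by $X_{t^\frown0,1},X_{t^\frown1,1},\dots$, and $X_{t^\frown n,1}$ contributes $\omega_1$ if $t^\frown n$ is in $T$ and has a child, and $0$ otherwise. So by Lemma~\ref{lem:supplus}, $g_{t,2}$ is $\omega_1^2$ if $t$ has a grandchild in $T$, it is $\omega_1$ if $t$ has a child but no grandchild, and it is $0$ if $t$ has no child. The middle case shows why $Y_{t,\xi}$ uses all $\eta<\xi$: a child without children is seen only by the summands with $\eta=0$.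

The exponents that arise follow the rule of Lemma~\ref{lem:supplus}. Put $e(0)=0$ and, for $0<\xi<\omega_1$,
\[
d(\xi)=\sup_{\eta<\xi}e(\eta),\qquad e(\xi)=d(\xi)+1 .
\]
Then $e$ is strictly increasing. Explicitly, $e(\xi)=\xi$ for $\xi<\omega$ and $e(\xi)=\xi+1$ for $\xi\ge\omega$: at a successor $d(\xi+1)=e(\xi)$, so $e$ grows by one, and at a limit $d(\xi)=\xi$. In particular $\xi\le e(\xi)<\omega_1$.

\begin{lemma}\label{lem:size}
$\operatorname{ot}(X_{t,\xi})=\omega_1^{e(\xi)}$ for all $t\in S$ and $\xi<\omega_1$, and $\operatorname{ot}(Z)=\omega_1^{\omega_1}$.
\end{lemma}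

\begin{proof}
The first claim holds for $\xi=0$. For $\xi>0$ the summands of $Y_{t,\xi}$ have the types $\omega_1^{e(\eta)}$, $\eta<\xi$, by induction, and the index set $\xi\times\omega$ is countable, so Lemma~\ref{lem:supplus} gives the type $\omega_1^{d(\xi)+1}$. Hence $\operatorname{ot}(Z)=\sum_{\xi<\omega_1}\omega_1^{e(\xi)}$. This is at least $\sup_{\xi<\omega_1}\omega_1^{e(\xi)}=\omega_1^{\omega_1}$, and its partial sums satisfy $\sum_{\zeta<\xi}\omega_1^{e(\zeta)}\le\omega_1^{e(\xi)}\cdot\xi<\omega_1^{e(\xi)+1}<\omega_1^{\omega_1}$.
\end{proof}

\begin{proposition}\label{prop:g}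
Let $T$ be a nonempty well-founded tree, $t\in T$, $\rho=\operatorname{rk}(t)$ and $\xi<\omega_1$. If $\rho=0<\xi$, then $g_{t,\xi}=0$. Otherwise $g_{t,\xi}=\omega_1^{e(\min(\xi,\rho))}$.
\end{proposition}

\begin{proof}
We use induction on $\xi$, for all $t\in T$ at once. For $\xi=0$ both sides are $1$. Let $\xi>0$. If $\rho=0$, then $t$ has no children in $T$ and all summands in \eqref{eq:g} are $0$. So let $\rho>0$ and $m=\min(\xi,\rho)>0$. We show that the nonzero summands in \eqref{eq:g} are powers of $\omega_1$, that there is at least one, and that their exponents have supremum $d(m)$. Then Lemma~\ref{lem:supplus} gives $g_{t,\xi}=\omega_1^{d(m)+1}=\omega_1^{e(m)}$.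

If $g_{t^\frown n,\eta}\ne0$ with $\eta<\xi$, then $t^\frown n\in T$, and by induction $g_{t^\frown n,\eta}=\omega_1^{e(\min(\eta,\rho'))}$, where $\rho'=\operatorname{rk}(t^\frown n)<\rho$. From $\eta<\xi$ and $\rho'<\rho$ we get $\min(\eta,\rho')<m$, so the exponent is at most $d(m)$.

Conversely let $\zeta<m$. As $\zeta<\rho$, some child $t^\frown n$ has rank $\rho'\ge\zeta$. As $\zeta<\xi$, the summand $g_{t^\frown n,\zeta}$ occurs in \eqref{eq:g}. The exceptional case $\rho'=0<\zeta$ is excluded by $\rho'\ge\zeta$, so this summand is $\omega_1^{e(\zeta)}$ by induction. Thus all $e(\zeta)$ with $\zeta<m$ occur as exponents, and their supremum is $d(m)$.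
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:zf}]
Let $A_s$ be the set of points of $Z$ with label $s$, and $A=\langle A_s\mid s\in S\rangle$. Let $1\le\rho<\omega_1$ and let $T$ be a well-founded tree of rank $\rho$, which exists by Lemma~\ref{lem:ranks}. By \eqref{eq:blocks} and Proposition~\ref{prop:g},
\[
\tau_A(T)=\sum_{\xi<\omega_1}g_{\emptyset,\xi}=\sum_{\xi<\omega_1}\omega_1^{e(\min(\xi,\rho))}=\omega_1^{e(\rho)+1}.
\]
For the last equality, every term is at most $\omega_1^{e(\rho)}$, so the sum is at most $\omega_1^{e(\rho)}\cdot\omega_1$; and the terms with $\xi\in[\rho,\omega_1)$ equal $\omega_1^{e(\rho)}$ and form a sequence of type $\omega_1$. Since $e$ is strictly increasing, $\rho\mapsto\omega_1^{e(\rho)+1}$ is an injection of $[1,\omega_1)$ into $\operatorname{sp}(A)$. So $\operatorname{sp}(A)$ is uncountable, and $\omega_1^{\omega_1}=\operatorname{ot}(Z)$ is unsound.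

It remains to see that $\omega_1^{\omega_1}$ injects into $\omega_1$, which gives $\omega_1^{\omega_1}<\omega_2$. The ordinal $\omega_1^{\omega_1}$ is the order type of the set of functions $\omega_1\to\omega_1$ that are $0$ at all but finitely many arguments, ordered by the value at the largest argument of difference. Such a function is determined by the finite set of pairs $(\alpha,\beta)$ in its graph with $\beta\neq0$. The canonical well-ordering of pairs of ordinals gives, in $ZF$, a bijection $p\colon\omega_1\times\omega_1\to\omega_1$. It turns finite sets of pairs into finite subsets of $\omega_1$, and a finite set $\{\beta_1<\dots<\beta_k\}$ is coded by the ordinal $p(k,p(\beta_1,p(\beta_2,\dots,p(\beta_k,0)\dots)))$.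
\end{proof}

\begin{remark}
The proof needs a tree of rank $\rho$ for each $\rho$ separately, and never a function that assigns such a tree to every $\rho<\omega_1$. A function of this kind would inject $\omega_1$ into $\mathcal P(S)$, hence into $2^\omega$, so it does not exist in the second case of Theorem~\ref{thm:least}.
\end{remark}

\section{Countable sums, exponents, and the successor step}\label{sec:sums}

From now on we work in $ZF$ and assume that $\omega_1$ is regular. The first consequence is the only form of the countable union theorem that we need.

\begin{lemma}\label{lem:R}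
A countable union of countable subsets of a well-orderable set is countable.
\end{lemma}

\begin{proof}
Fix a well-ordering and list the subsets as $S_n$, $n\in\omega$. By regularity $\alpha=\sup_n\operatorname{ot}(S_n)<\omega_1$. The partial map that sends $(n,\beta)\in\omega\times\alpha$ to the $\beta$-th element of $S_n$ is onto the union.
\end{proof}

Regularity cannot be dropped here: if $\omega_1=\sup_n\alpha_n$ with all $\alpha_n$ countable, then $\omega_1$ itself is a countable union of countable sets of ordinals.

\subsection*{Countable sums of sound ordinals}
By \eqref{eq:blocks}, a sequence on a sum of countably many sound ordinals has types $\sum_ix_i$ in which each $x_i$ ranges over a countable set. There may be uncountably many sequences $\langle x_i\rangle$, but infinite sums forget most of their terms: the sums $\sum_{i<\omega}x_i$ with $x_i\in\{0,1\}$ take only the values $0,1,2,\dots,\omega$. This remains true in general.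

\begin{lemma}\label{lem:sigma}
If $C$ is a countable set of ordinals and $c<\omega_1$, then the set $\Sigma_c(C)=\{\sum_{i<c}x_i\mid x_i\in C\text{ for all }i<c\}$ is countable.
\end{lemma}

\begin{proof}
We use induction on $c$. We have $\Sigma_0(C)=\{0\}$, and $\Sigma_{c+1}(C)$ is the image of $\Sigma_c(C)\times C$ under addition. Let $c$ be a limit. The set $D=\bigcup_{c'<c}\Sigma_{c'}(C)$ is countable by induction and Lemma~\ref{lem:R}. Fix $0=c_0<c_1<\cdots$ with supremum $c$. The interval $[c_k,c_{k+1})$ has type less than $c$, so by (S2) every element of $\Sigma_c(C)$ has the form $y=\sum_{k<\omega}y_k$ with all $y_k\in D$. If all but finitely many $y_k$ are $0$, then $y$ is a finite sum of elements of $D$, and there are countably many of these.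

Suppose that infinitely many $y_k$ are nonzero. We show that a tail of the sum is a power of $\omega$ with an exponent from a fixed countable set. For $x>0$ let $\deg x$ be the largest ordinal with $\omega^{\deg x}\le x$. The ordinals $\epsilon_k=\sup\{\deg y_i+1\mid i\ge k,\ y_i\ne0\}\ge1$ do not increase with $k$, so there are $k_0$ and $\epsilon$ with $\epsilon_k=\epsilon$ for $k\ge k_0$. We claim that $\sum_{i\ge k_0}y_i=\omega^\epsilon$. Each nonzero $y_i$ with $i\ge k_0$ is less than $\omega^{\deg y_i+1}\le\omega^\epsilon$, so the finite partial sums are less than $\omega^\epsilon$ by (S5), and the sum is at most $\omega^\epsilon$. For the other inequality let $\zeta<\epsilon$. For every $k\ge k_0$ we have $\epsilon_k>\zeta$, so some $i\ge k$ has $\deg y_i\ge\zeta$; hence $y_i\ge\omega^\zeta$ for infinitely many $i$, and the sum is at least $\omega^\zeta\cdot\omega=\omega^{\zeta+1}$. As $\sup_{\zeta<\epsilon}\omega^{\zeta+1}=\omega^\epsilon$, the claim follows.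

Now $\epsilon$ is the supremum of a nonempty subset of the countable set $Q=\{\deg x+1\mid x\in D,\ x\neq0\}$. There are only countably many such suprema. Indeed, if $\epsilon\notin Q$, then $\epsilon=\sup(Q\cap\epsilon)$, and $Q\cap\epsilon$ is either $Q$ or $Q\cap q$ for the least $q\in Q$ above $\epsilon$. So $\epsilon$ lies in $Q\cup\{\sup Q\}\cup\{\sup(Q\cap q)\mid q\in Q\}$. Thus $y$ is a finite sum of elements of $D$ plus $\omega^\epsilon$, and there are countably many possibilities.
\end{proof}

\begin{corollary}\label{cor:sum}
If $c<\omega_1$ and $\eta_i$ is sound for all $i<c$, then $\sum_{i<c}\eta_i$ is sound.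
\end{corollary}

\begin{proof}
Let $A$ be a sequence on the sum and $I_i$ the block of type $\eta_i$. The set $C=\bigcup_{i<c}\operatorname{sp}(A{\restriction}I_i)$ is countable by Lemma~\ref{lem:R}, and $\operatorname{sp}(A)\subseteq\Sigma_c(C)$ by \eqref{eq:blocks}.
\end{proof}

Every ordinal below $\omega_1^{\delta+1}=\omega_1^\delta\cdot\omega_1$ is at most $\omega_1^\delta\cdot c$ for some $c<\omega_1$, and for countable limit $\delta$ the power $\omega_1^\delta$ is an $\omega$-sum of smaller powers by (S6). So the corollary leaves one step to be understood, the step from $\omega_1^\delta$ to $\omega_1^{\delta+1}$, which is a sum of length $\omega_1$.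

\subsection*{The exponent of an ordinal}
For sums of length $\omega_1$ only the size of the terms on the scale of powers of $\omega_1$ matters. For $x>0$ let $E(x)$ be the largest ordinal with $\omega_1^{E(x)}\le x$, and put $E(0)=-1$. Suprema of exponents are taken in the ordinals with $-1$ added at the bottom, $\sup\emptyset=-1$, and $-1+1=0$. Then $E$ is non-decreasing and $x<\omega_1^{E(x)+1}$ for all $x$.

\begin{lemma}\label{lem:E}
\begin{itemize}
\item[(a)] If $c<\omega_1$, then $E\big(\sum_{i<c}x_i\big)=\sup_{i<c}E(x_i)$.
\item[(b)] Let $\mu<\omega_1$, let $x_\nu$ ($\mu\le\nu<\omega_1$) be ordinals, and let $-1\le j<\omega_1$. Suppose that $\sup_{\nu\ge\mu'}E(x_\nu)=j$ for every $\mu'\in[\mu,\omega_1)$. Then $\sum_{\nu\ge\mu}x_\nu$ is $0$ if $j=-1$ and $\omega_1^{j+1}$ if $j\ge0$.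
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $j$ be the supremum. If $j=-1$, all terms are $0$. Let $j\ge0$. The sum is at least each $x_i$, so its exponent is at least $j$. Since $x_i<\omega_1^j\cdot\omega_1$, there is a least $\alpha_i<\omega_1$ with $x_i\le\omega_1^j\cdot\alpha_i$, and $\alpha=\sup_{i<c}\alpha_i<\omega_1$ by regularity. The sum is at most $\omega_1^j\cdot(\alpha\cdot c)<\omega_1^{j+1}$.

(b) If $j=-1$, all terms are $0$. Let $j\ge0$. By (a) every partial sum over $[\mu,\mu')$ with $\mu'<\omega_1$ has exponent at most $j$, so it is less than $\omega_1^{j+1}$, and the sum is at most $\omega_1^{j+1}$. For the converse we cut $[\mu,\omega_1)$ into $\omega_1$ intervals, each of which contributes at least $\omega_1^j$. Let $\mu'\in[\mu,\omega_1)$. For each $i$ with $-1\le i<j$ the hypothesis gives a least $\nu_i\ge\mu'$ with $E(x_{\nu_i})>i$. There are countably many such $i$, so $h(\mu')=\sup_i(\nu_i+1)<\omega_1$ by regularity, and $h(\mu')>\mu'$. By (a) the sum over $[\mu',h(\mu'))$ has exponent at least $\sup_{-1\le i<j}(i+1)=j$. Define $\mu_0=\mu$, $\mu_{\beta+1}=h(\mu_\beta)$, and $\mu_\beta=\sup_{\gamma<\beta}\mu_\gamma$ for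 limit $\beta<\omega_1$; regularity keeps all $\mu_\beta$ below $\omega_1$. The intervals $[\mu_\beta,\mu_{\beta+1})$ show that the sum is at least $\omega_1^j\cdot\omega_1$.
\end{proof}

Part (b) needs the supremum to be the same on every tail: if $x_\mu=\omega_1^5$ and all later terms are $1$, the sum is $\omega_1^5+\omega_1$.

\subsection*{Stabilization}
For a sequence $A$ let $\varepsilon_A$ be the function $a\mapsto E(\tau_A(a))$ on $\mathcal P(\omega)$; we call it the \emph{profile} of $A$. Let $\delta<\omega_1$. The ordinal $\omega_1^{\delta+1}$ is the sum of the blocks $I_\nu=[\omega_1^\delta\cdot\nu,\ \omega_1^\delta\cdot(\nu+1))$, $\nu<\omega_1$, of type $\omega_1^\delta$; these are meant whenever we speak of the blocks of $\omega_1^{\delta+1}$. For an $\omega_1^{\delta+1}$-sequence $A$, $\mu<\omega_1$ and $a\subseteq\omega$ put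
\[
s_\mu(a)=\sup_{\nu\ge\mu}\varepsilon_{A\restriction I_\nu}(a)\ \le\ \delta .
\]
We say that $A$ \emph{stabilizes at $\mu$} if $s_{\mu'}(a)=s_\mu(a)$ for all $\mu'\in[\mu,\omega_1)$ and all $a\subseteq\omega$.

\begin{lemma}\label{lem:step}
Let $\delta<\omega_1$ and let $\omega_1^\delta$ be sound. If an $\omega_1^{\delta+1}$-sequence $A$ stabilizes at some $\mu<\omega_1$, then $\operatorname{sp}(A)$ is countable.
\end{lemma}

\begin{proof}
By \eqref{eq:blocks}, $\tau_A(a)$ is the sum of the \emph{head} $\sum_{\nu<\mu}\tau_{A\restriction I_\nu}(a)$ and the \emph{tail} $\sum_{\nu\ge\mu}\tau_{A\restriction I_\nu}(a)$. The head lies in the spektron of the restriction of $A$ to $\omega_1^\delta\cdot\mu$, which is countable since $\omega_1^\delta\cdot\mu$ is sound by Corollary~\ref{cor:sum}. The tail lies in the countable set $\{0\}\cup\{\omega_1^{j+1}\mid j\le\delta\}$ by Lemma~\ref{lem:E}(b).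
\end{proof}

For a single $a$, the function $\mu\mapsto s_\mu(a)$ does not increase and is therefore constant from some $\mu(a)<\omega_1$ on. The content of the hypothesis is that one $\mu$ works for all $a$. If the ordinals $\mu(a)$ are unbounded in $\omega_1$, the heads are taken from $\omega_1$ many countable sets, and the argument gives nothing. The rest of the paper is about this uniformity.

\section{Every ordinal below $\omega_1^{\omega+2}$ is sound}\label{sec:below}

There are uncountably many sets $a$ but only countably many indices $n$. A uniform $\mu$ exists as long as the exponent of a union is determined by the exponents of the single sets $A_n$. This is so inside $\omega_1^\omega$.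

\begin{lemma}\label{lem:finite}
Let $k<\omega$. If $S_n$ ($n<\omega$) are sets of ordinals of type less than $\omega_1^k$, then $\operatorname{ot}\big(\bigcup_nS_n\big)<\omega_1^k$.
\end{lemma}

\begin{proof}
We use induction on $k$. For $k=0$ all $S_n$ are empty. Suppose that the lemma holds for $k$ and fails for $k+1$. Intersecting the $S_n$ with the initial segment of type $\omega_1^{k+1}$ of their union and transferring along the isomorphism, we may assume that $\omega_1^{k+1}=\bigcup_nS_n$ with $\operatorname{ot}(S_n)<\omega_1^{k+1}$. Let $I_\nu$ be the blocks of $\omega_1^{k+1}$ and $M_n=\{\nu<\omega_1\mid\operatorname{ot}(S_n\cap I_\nu)\ge\omega_1^k\}$. If $M_n$ were uncountable, it would have type $\omega_1$, and then $\operatorname{ot}(S_n)\ge\omega_1^k\cdot\omega_1$. So each $M_n$ is countable, and by Lemma~\ref{lem:R} some $\nu<\omega_1$ lies in no $M_n$. Then $I_\nu=\bigcup_n(S_n\cap I_\nu)$ has type $\omega_1^k$, while all $S_n\cap I_\nu$ have smaller type. This contradicts the lemma for $k$.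
\end{proof}

\begin{corollary}\label{cor:sup}
If $A$ is an $\omega_1^\omega$-sequence and $a\subseteq\omega$, then $\varepsilon_A(a)=\sup_{n\in a}E(\operatorname{ot}A_n)$.
\end{corollary}

\begin{proof}
Let $j\le\omega$ be the right side. Then $\varepsilon_A(a)\ge j$ by monotonicity. If $j=\omega$, equality follows from $\tau_A(a)\le\omega_1^\omega$. If $-1\le j<\omega$, all $A_n$ with $n\in a$ have type less than $\omega_1^{j+1}$, so $\tau_A(a)<\omega_1^{j+1}$ by Lemma~\ref{lem:finite}, and $\varepsilon_A(a)\le j$.
\end{proof}

\begin{proposition}\label{prop:A}
Every ordinal below $\omega_1^{\omega+2}$ is sound.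
\end{proposition}

\begin{proof}
We first show: if $\delta\le\omega$ and $\omega_1^\delta$ is sound, then $\omega_1^{\delta+1}$ is sound. Let $A$ be an $\omega_1^{\delta+1}$-sequence with blocks $I_\nu$. For $n<\omega$ and $\mu<\omega_1$ put $\sigma_\mu(n)=\sup_{\nu\ge\mu}E(\operatorname{ot}(A_n\cap I_\nu))$. For fixed $n$ this does not increase with $\mu$; let $\mu_n<\omega_1$ be least such that it is constant from $\mu_n$ on, and let $\mu=\sup_n\mu_n$, which is countable by regularity. The blocks have type at most $\omega_1^\omega$, so Corollary~\ref{cor:sup} applies to each of them and gives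
\[
s_{\mu'}(a)=\sup_{\nu\ge\mu'}\ \sup_{n\in a}E(\operatorname{ot}(A_n\cap I_\nu))=\sup_{n\in a}\sigma_{\mu'}(n).
\]
The right side does not depend on $\mu'\ge\mu$. So $A$ stabilizes at $\mu$, and Lemma~\ref{lem:step} applies.

Now $\omega_1^0=1$ is sound, hence so are all $\omega_1^k$ with $k<\omega$. Then $\omega_1^\omega=\sum_{k<\omega}\omega_1^k$ is sound by (S6) and Corollary~\ref{cor:sum}, and $\omega_1^{\omega+1}$ is sound by the step just proved. If $\eta<\omega_1^{\omega+2}$, then $\eta\le\omega_1^{\omega+1}\cdot c$ for some $c<\omega_1$, and $\omega_1^{\omega+1}\cdot c$ is sound by Corollary~\ref{cor:sum}.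
\end{proof}

The argument stops at $\delta=\omega+1$ because Corollary~\ref{cor:sup} is false for $\omega_1^{\omega+1}$-sequences. In Example~\ref{ex:W} the set of points with label $n$ has exponent $n+1$, the supremum of these exponents is $\omega$, and the union has exponent $\omega+1$.

\section{An injection $\omega_1\to2^\omega$ makes $\omega_1^{\omega+2}$ unsound}\label{sec:inj}

Elements of $2^\omega$ are called reals. For $s\in2^{<\omega}$ of length $|s|$ and a real $r$ we write $s\subset r$ if $s=r{\restriction}|s|$. Two finite sequences are \emph{incompatible} if neither extends the other; then no real extends both.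

Let $\xi\mapsto r_\xi$ be an injection of $\omega_1$ into $2^\omega$. It allows us to give each of the $\omega_1$ blocks of $\omega_1^{\omega+2}$ its own version of the test in Example~\ref{ex:W}. Let $B_\xi$ be a copy of the set $W$ of that example in which the label $n$ is replaced by $r_\xi{\restriction}n$, and let $V$ be the ordered sum of the $B_\xi$, $\xi<\omega_1$. It has type $\omega_1^{\omega+1}\cdot\omega_1=\omega_1^{\omega+2}$. Let $A_s$ ($s\in2^{<\omega}$) be the set of points of $V$ with label $s$. For $a\subseteq2^{<\omega}$ put $N_\xi(a)=\{n\mid r_\xi{\restriction}n\in a\}$ and $x_\xi(a)=\tau_{A\restriction B_\xi}(a)$. By Example~\ref{ex:W},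
\begin{equation}\label{eq:full}
x_\xi(a)=\omega_1^{\omega+1}\ \text{ if $N_\xi(a)$ is infinite},\qquad x_\xi(a)<\omega_1^\omega\ \text{ if $N_\xi(a)$ is finite.}
\end{equation}
Call the block $B_\xi$ \emph{full} for $a$ in the first case. For example, if $a$ is the set of all initial segments of $r_0$, then $B_0$ is the only full block, because for $\xi\neq0$ the reals $r_\xi$ and $r_0$ have only finitely many common initial segments.

If the full blocks form a sequence of countable type $\nu$, then $\tau_A(a)$ should be close to $\omega_1^{\omega+1}\cdot\nu$. So we want to make exactly the blocks $B_{\xi_\alpha}$ full, for an increasing sequence $\langle\xi_\alpha\mid\alpha<\nu\rangle$. Taking all initial segments of all $r_{\xi_\alpha}$ does too much: it also fills $B_\xi$ whenever $r_\xi$ shares longer and longer initial segments with different $r_{\xi_\alpha}$. We avoid this by choosing the $r_{\xi_\alpha}$ above pairwise incompatible sequences $u_k$ and using only initial segments that reach past $u_k$. To be able to make the $\xi_\alpha$ increase, we need uncountably many $r_\xi$ above each $u_k$.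

\begin{lemma}\label{lem:comb}
There are pairwise incompatible $u_k\in2^{<\omega}$ ($k<\omega$) such that each set $\{\xi<\omega_1\mid u_k\subset r_\xi\}$ is uncountable.
\end{lemma}

\begin{proof}
Call $s\in2^{<\omega}$ \emph{large} if $\{\xi\mid s\subset r_\xi\}$ is uncountable. The empty sequence is large. By Lemma~\ref{lem:R} the set $C$ of all $\xi$ such that some initial segment of $r_\xi$ is not large is countable. Every large $s$ has two incompatible large extensions: take $\xi\ne\xi'$ outside $C$ with $s\subset r_\xi$ and $s\subset r_{\xi'}$, and $n\ge|s|$ with $r_\xi{\restriction}n\ne r_{\xi'}{\restriction}n$; these two sequences are as required. Put $s_0=\emptyset$ and let $(u_k,s_{k+1})$ be the first pair of incompatible large extensions of $s_k$ in a fixed enumeration of $2^{<\omega}\times2^{<\omega}$. For $k<l$ the sequence $u_l$ extends $s_{k+1}$, which is incompatible with $u_k$; so $u_k$ and $u_l$ are incompatible.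
\end{proof}

\begin{proposition}\label{prop:B}
If $\omega_1$ injects into $2^\omega$, then $\omega_1^{\omega+2}$ is unsound.
\end{proposition}

\begin{proof}
Let $1\le\nu<\omega_1$. We find $a\subseteq2^{<\omega}$ with
\begin{equation}\label{eq:interval}
\omega_1^{\omega+1}\cdot\nu\ \le\ \tau_A(a)\ \le\ \omega_1^{\omega+1}\cdot(\nu+1).
\end{equation}
Fix an injection $f\colon\nu\to\omega$ and write $v_\alpha=u_{f(\alpha)}$; the $v_\alpha$, $\alpha<\nu$, are pairwise incompatible. By recursion on $\alpha<\nu$ let $\xi_\alpha$ be the least $\xi$ with $v_\alpha\subset r_\xi$ and $\xi>\xi_\beta$ for all $\beta<\alpha$. It exists because the $\xi_\beta$, $\beta<\alpha$, are bounded in $\omega_1$ by regularity, while $\{\xi\mid v_\alpha\subset r_\xi\}$ is uncountable and hence unbounded. Put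
\[
a=\{r_{\xi_\alpha}{\restriction}n\mid\alpha<\nu,\ n\ge|v_\alpha|\}.
\]

\emph{The full blocks are exactly the $B_{\xi_\alpha}$.} The set $N_{\xi_\alpha}(a)$ contains all $n\ge|v_\alpha|$, so $B_{\xi_\alpha}$ is full. Conversely let $\xi<\omega_1$ and $n\in N_\xi(a)$. Comparing lengths, $r_\xi{\restriction}n=r_{\xi_\alpha}{\restriction}n$ for some $\alpha$ with $n\ge|v_\alpha|$, and so $v_\alpha\subset r_\xi$. By incompatibility at most one $\alpha$ has $v_\alpha\subset r_\xi$, so $\alpha$ is the same for all $n\in N_\xi(a)$. If $N_\xi(a)$ is infinite, it follows that $r_\xi=r_{\xi_\alpha}$, and $\xi=\xi_\alpha$ by injectivity.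

\emph{The sum.} Write $x_\xi=x_\xi(a)$, so $\tau_A(a)=\sum_{\xi<\omega_1}x_\xi$. Let $\theta_\alpha=\sup_{\beta<\alpha}(\xi_\beta+1)$ for $\alpha\le\nu$, and $\theta=\theta_\nu<\omega_1$. Then $\theta_\alpha\le\xi_\alpha$ and $\theta_{\alpha+1}=\xi_\alpha+1$ for $\alpha<\nu$, and $\alpha\mapsto\theta_\alpha$ is continuous with $\theta_0=0$; so the intervals $[\theta_\alpha,\xi_\alpha]$, $\alpha<\nu$, partition $\theta$ in increasing order. In $[\theta_\alpha,\xi_\alpha]$ only the last block is full. If $c<\omega_1$ is the type of $[\theta_\alpha,\xi_\alpha)$, then \eqref{eq:full} and (S4) give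
\[
\omega_1^{\omega+1}\le\sum_{\theta_\alpha\le\xi\le\xi_\alpha}x_\xi\le\omega_1^\omega\cdot c+\omega_1^\omega\cdot\omega_1=\omega_1^\omega\cdot(c+\omega_1)=\omega_1^{\omega+1}.
\]
Hence $\sum_{\xi<\theta}x_\xi=\omega_1^{\omega+1}\cdot\nu$. No block with $\xi\ge\theta$ is full, so $\sum_{\xi\ge\theta}x_\xi\le\omega_1^\omega\cdot\omega_1=\omega_1^{\omega+1}$. This proves \eqref{eq:interval}.

If $\nu<\nu'$ are limit ordinals, then $\nu+1<\nu'$, so the closed intervals in \eqref{eq:interval} for $\nu$ and $\nu'$ are disjoint. Sending $\beta\in[1,\omega_1)$ to the least element of $\operatorname{sp}(A)$ in the interval for $\nu=\omega\cdot\beta$ is therefore an injection, and $\operatorname{sp}(A)$ is uncountable.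
\end{proof}

One sees here how stabilization fails. For the set $a$ built from $\nu$ we have $s_\mu(a)=\omega+1$ for $\mu<\theta$ and $s_\mu(a)\le\omega$ for $\mu\ge\theta$, and $\theta\ge\nu$ because the $\xi_\alpha$ increase strictly.

\section{Without an injection, every ordinal below $\omega_1^{\omega_1}$ is sound}\label{sec:noinj}

In this section we assume that $\omega_1$ does not inject into $2^\omega$. The assumption is used in the following form.

\begin{lemma}\label{lem:W}
Every function from an ordinal into $\mathcal P(\omega)$, $\mathcal P(\omega)\times\mathcal P(\omega)$ or $\omega^\omega$ has countable range.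
\end{lemma}

\begin{proof}
Each of the three sets injects into $\mathcal P(\omega\times\omega)$, hence into $2^\omega$. The range is well-ordered by first occurrence. If it were uncountable, its first $\omega_1$ elements would give an injection $\omega_1\to2^\omega$.
\end{proof}

The example of Section~\ref{sec:inj} needs uncountably many blocks that react differently to the sets $a$. The next lemma shows that countably many different reactions force stabilization, and it computes the profile of the whole sequence. Put $j^+=j+1$ for $j\ge0$ and $(-1)^+=-1$, so that $j\le j^+$ and the sum in Lemma~\ref{lem:E}(b) has exponent $j^+$.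

\begin{lemma}\label{lem:HU}
Let $\delta<\omega_1$ and let $A$ be an $\omega_1^{\delta+1}$-sequence with blocks $I_\nu$. Suppose that $H=\{\varepsilon_{A\restriction I_\nu}\mid\nu<\omega_1\}$ is countable, and let $U$ be the set of all $F\in H$ such that $F=\varepsilon_{A\restriction I_\nu}$ for unboundedly many $\nu$. Then $A$ stabilizes at some $\mu<\omega_1$, and for all $a\subseteq\omega$
\[
\varepsilon_A(a)=\max\Big(\sup_{F\in H}F(a),\ \big(\sup_{F\in U}F(a)\big)^+\Big).
\]
In particular $\varepsilon_A$ is determined by the pair $(H,U)$.
\end{lemma}

\begin{proof}
Write $F_\nu=\varepsilon_{A\restriction I_\nu}$. Each of the countably many $F\in H\setminus U$ equals $F_\nu$ only for boundedly many $\nu$, so by regularity there is $\mu<\omega_1$ with $F_\nu\in U$ for all $\nu\ge\mu$. Every $F\in U$ occurs beyond every $\mu'<\omega_1$, so $\{F_\nu\mid\nu\ge\mu'\}=U$ for $\mu'\ge\mu$. Hence $s_{\mu'}(a)=j$ for all $\mu'\ge\mu$, where $j=\sup_{F\in U}F(a)\le\delta$, and $A$ stabilizes at $\mu$.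

Let $x_\nu=\tau_{A\restriction I_\nu}(a)$, so $E(x_\nu)=F_\nu(a)$. By Lemma~\ref{lem:E}(b) the tail $\sum_{\nu\ge\mu}x_\nu$ has exponent $j^+$. By Lemma~\ref{lem:E}(a) the head $\sum_{\nu<\mu}x_\nu$ has exponent $i=\sup_{\nu<\mu}F_\nu(a)$, and $\varepsilon_A(a)=\max(i,j^+)$. Since $H=\{F_\nu\mid\nu<\mu\}\cup U$, we have $\sup_{F\in H}F(a)=\max(i,j)$, and $\max(i,j,j^+)=\max(i,j^+)$.
\end{proof}

It remains to show that $H$ is always countable. A profile is a function on $\mathcal P(\omega)$, not a real, so Lemma~\ref{lem:W} does not apply to profiles directly. But Lemma~\ref{lem:HU} says that a profile at level $\delta+1$ is determined by two sets of profiles at level $\delta$, and once the relevant profiles at level $\delta$ are enumerated by natural numbers, such a pair of sets is a pair of reals. This suggests an induction on $\delta$. The statement has to allow well-ordered families of any length, because a family of sequences indexed by $\lambda$ has blocks indexed by $\lambda\times\omega_1$.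

\begin{lemma}\label{lem:profiles}
Let $\delta<\omega_1$, let $\lambda$ be an ordinal, and let $\langle A^\zeta\mid\zeta<\lambda\rangle$ be a family of $\omega_1^\delta$-sequences. Then $\{\varepsilon_{A^\zeta}\mid\zeta<\lambda\}$ is countable.
\end{lemma}

\begin{proof}
We use induction on $\delta$, for all $\lambda$ and all families at once. In each case we attach to every $\zeta<\lambda$ a code that determines $\varepsilon_{A^\zeta}$ and lies in one of the sets of Lemma~\ref{lem:W}. Then only countably many codes occur, and the set of profiles is an image of the set of codes.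

\emph{Case $\delta=0$.} The sequence $A^\zeta$ consists of subsets of $1=\{0\}$, so it is determined by the code $\{n\mid0\in A^\zeta_n\}\in\mathcal P(\omega)$.

\emph{Successor case.} Let the $A^\zeta$ be $\omega_1^{\delta+1}$-sequences, with blocks $I_\nu$. The sequences $A^\zeta{\restriction}I_\nu$, indexed by the pairs $(\zeta,\nu)\in\lambda\times\omega_1$ in the lexicographic well-ordering, form a family of $\omega_1^\delta$-sequences. By induction the set $\Phi$ of their profiles is countable; fix an injection $q\colon\Phi\to\omega$. Let $H_\zeta,U_\zeta\subseteq\Phi$ be the sets of Lemma~\ref{lem:HU} for $A^\zeta$. The code $(q[H_\zeta],q[U_\zeta])\in\mathcal P(\omega)\times\mathcal P(\omega)$ determines $(H_\zeta,U_\zeta)$, which determines $\varepsilon_{A^\zeta}$.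

\emph{Limit case.} Fix $\delta_0<\delta_1<\cdots$ with supremum $\delta$. By (S6), $\omega_1^\delta$ is the sum of blocks $J_k$ of type $\omega_1^{\delta_k}$, $k<\omega$. By induction each set $\Phi_k=\{\varepsilon_{A^\zeta\restriction J_k}\mid\zeta<\lambda\}$ is countable. We cannot choose enumerations of all $\Phi_k$ at once, but we do not need to: the union $\Phi=\bigcup_k\Phi_k$ is an image of $\lambda\times\omega$, hence well-orderable, and so it is countable by Lemma~\ref{lem:R}. Fix an injection $q\colon\Phi\to\omega$. The code $\langle q(\varepsilon_{A^\zeta\restriction J_k})\mid k<\omega\rangle\in\omega^\omega$ determines the sequence of profiles $\varepsilon_{A^\zeta\restriction J_k}$, and $\varepsilon_{A^\zeta}(a)=\sup_k\varepsilon_{A^\zeta\restriction J_k}(a)$ by \eqref{eq:blocks} and Lemma~\ref{lem:E}(a).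
\end{proof}

\begin{proposition}\label{prop:C}
If $\omega_1$ does not inject into $2^\omega$, then every ordinal below $\omega_1^{\omega_1}$ is sound.
\end{proposition}

\begin{proof}
Since $\omega_1^{\omega_1}=\sup_{\delta<\omega_1}\omega_1^\delta$, it suffices to show by induction on $\delta<\omega_1$ that $\omega_1^\delta$ is sound. The ordinal $\omega_1^0=1$ is sound, and for limit $\delta$ we use (S6) and Corollary~\ref{cor:sum}. Let $\omega_1^\delta$ be sound and let $A$ be an $\omega_1^{\delta+1}$-sequence with blocks $I_\nu$. By Lemma~\ref{lem:profiles}, applied to the family $\langle A{\restriction}I_\nu\mid\nu<\omega_1\rangle$, the blocks have only countably many profiles. So $A$ stabilizes by Lemma~\ref{lem:HU}, and $\operatorname{sp}(A)$ is countable by Lemma~\ref{lem:step}.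
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:least}]
If $\omega_1$ injects into $2^\omega$, then $\omega_1^{\omega+2}$ is unsound by Proposition~\ref{prop:B}, and all smaller ordinals are sound by Proposition~\ref{prop:A}. If not, then $\omega_1^{\omega_1}$ is unsound by Theorem~\ref{thm:zf}, and all smaller ordinals are sound by Proposition~\ref{prop:C}.
\end{proof}

The two values in Theorem~\ref{thm:least} correspond to the two halves of the proof of Lemma~\ref{lem:step}. In Proposition~\ref{prop:B} the uncountably many types come from heads of unbounded countable length. In Theorem~\ref{thm:zf} they come from the tails: the blocks $X_{\emptyset,\xi}$ of $Z$ have exponents unbounded in $\omega_1$, so the possible values $\omega_1^{j+1}$ of a tail no longer form a countable set, and the trees realize uncountably many of them.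

\begin{thebibliography}{9}
\bibitem{MP}
\emph{Mathematical Proceedings}, \texttt{https://www.dpmms.cam.ac.uk/\textasciitilde{}ardm/UnsoundOrdinals.pdf}.
\end{thebibliography}
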